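# Limits of polynomials in given smooth functions, and what Taylor series see of them

## Polynomials in $x^2$ and in $x^3$

Consider all functions $p(x^2)$ on the line, where $p$ is a real polynomial. Which smooth functions $f$ are limits of such functions, if convergence means uniform convergence of every derivative on every compact set? For instance $\cos x=\sum(-1)^nx^{2n}/(2n)!$ is a limit. The function $x$ is not, because each $p(x^2)$ is even and limits of even functions are even.

Evenness is the only obstruction. Let $f\in C^\infty(\mathbb R)$ be even. There are polynomials $P_n\to f$: approximate $f^{(n)}$ on $[-n,n]$ by a polynomial with error at most $n^{-n-1}$ (Weierstrass) and integrate $n$ times from $0$ with the initial values of $f$. For $j\le n$ the $j$-th derivative then has error at most $n^{n-j}n^{-n-1}\le 1/n$ on $[-n,n]$. Now $\frac12(P_n(x)+P_n(-x))$ is a polynomial in $x^2$, and it tends to $\frac12(f(x)+f(-x))=f(x)$.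

Let us read the answer through Taylor series. Fix a value $b=a^2$ of $\psi(x)=x^2$. Around the point $a$, in powers of $y=x-a$, we have $\psi-b=2ay+y^2$. If $f=g(x^2)$ with $g$ smooth and $q$ is the Taylor series of $g$ at $b$, then the Taylor series of $f$ at $a$ is $q(2ay+y^2)$, and at $-a$ it is $q(-2ay+y^2)$, with the same $q$. Let us now impose only this: over each value $b$ there is a formal series $q$ that gives the Taylor series of $f$ at all points of the fiber.

* For $b>0$ the series $2ay+y^2$ is invertible under composition, so $q$ is determined by the Taylor series at $a=\sqrt b$. The condition at $-a$ says that the Taylor series of $f$ at $-a$ is the one at $a$ with $y$ replaced by $-y$.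
* For $b=0$ the condition is that the Taylor series of $f$ at $0$ is $q(y^2)$, so it has only even powers.

An even $f$ satisfies all these conditions. Conversely, the constant terms for $b>0$ give $f(a)=f(-a)$. So the Taylor conditions describe the limits exactly.

Next take $\psi(x)=x^3$. Over $b\ne0$ the fiber is one point, $\psi'\neq0$ there, and there is no condition. Over $b=0$ the condition is that the Taylor series of $f$ at $0$ is $q(y^3)$. Limits satisfy it: $f\mapsto f^{(j)}(0)$ is continuous and vanishes on all $p(x^3)$ if $3\nmid j$. Conversely, assume it holds. By Borel's theorem choose $g\in C^\infty(\mathbb R)$ with Taylor series $q$ at $0$. Then $f_1=f-g(x^3)$ is flat at $0$, meaning that all its derivatives vanish there. Put $h_1(t)=f_1(t^{1/3})$. For $t\ne0$, $h_1^{(k)}(t)$ is a sum of terms $c\,t^{-m/3}f_1^{(i)}(t^{1/3})$, and each tends to $0$ as $t\to0$, since $f_1^{(i)}(x)=O(|x|^N)$ for all $N$. So $h_1$ is smooth (Fact 1 below, used on each side), $f=(g+h_1)(x^3)$, and polynomials approximating $g+h_1$ show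 that $f$ is a limit. Again the Taylor conditions are exact.

Do pointwise conditions on Taylor series always describe the limits?

## The closure, the formal hull, and the statements

Let $d,r\ge1$ and $\Psi=(\psi_1,\dots,\psi_r)\in C^\infty(\mathbb R^d,\mathbb R^r)$.

**Definition 1.** $\mathbb R[\Psi]=\{p\circ\Psi:p\in\mathbb R[x_1,\dots,x_r]\}$, and $A(\Psi)$ is its closure in $C^\infty(\mathbb R^d)=C^\infty(\mathbb R^d,\mathbb R)$ with its usual Fréchet topology (uniform convergence of all derivatives on compact sets).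

**Definition 2.** For $a\in\mathbb R^d$, $T_af\in\mathbb R[[y_1,\dots,y_d]]$ is the Taylor series of $f$ at $a$ in powers of $y=x-a$, and $T_a'\Psi=(T_a(\psi_1-\psi_1(a)),\dots,T_a(\psi_r-\psi_r(a)))$. These series have no constant term, so $q\circ T_a'\Psi$ is well defined for every $q\in\mathbb R[[x_1,\dots,x_r]]$. The formal hull is
$$\widehat A(\Psi)=\bigcap_{b\in\operatorname{im}\Psi}\{f\in C^\infty(\mathbb R^d)\mid\exists q\in\mathbb R[[x_1,\dots,x_r]]:\ T_af=q\circ T_a'\Psi\ \ \forall a\in\Psi^{-1}(b)\}.$$

One $q$ must serve the whole fiber. For example, let $\Psi(x)=(x^2,x^3)$ on $\mathbb R$. This map is injective, and at $a\ne0$ the first component has nonzero derivative, so there is no condition there. At $a=0$ the series $q(y^2,y^3)$ are exactly the series without a term in $y$, because $y^{2m}=(y^2)^m$ and $y^{2m+1}=(y^2)^{m-1}y^3$ for $m\ge1$. So $\widehat A(\Psi)=\{f: f'(0)=0\}$.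

It is known that $A(\Psi)\subset\widehat A(\Psi)$. The conjecture to be examined is that $A(\Psi)=\widehat A(\Psi)$ for every $\Psi$. It is the finitely generated case, a sharper form equivalent to Nachbin's conjecture, and the problem is taken from "Algebras Of Smooth Functions" (http://archive.maths.nuim.ie/staff/aof/preprint/asf.pdf). It turns out to be false for every $d$ and $r$, and one can say how many derivatives are lost.

For $0<\alpha\le1$, the $C^{k,\alpha}$-topology is given by the derivatives of order $\le k$, uniformly on compact sets, together with the $\alpha$-Hölder seminorms on compact balls of the derivatives of order $k$. On $[0,1]$ we write $[G]_\alpha=\sup_{s\ne t}|G(s)-G(t)|/|s-t|^\alpha$.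

**Theorem 1.** For all $d,r\ge1$ there are $\Psi\in C^\infty(\mathbb R^d,\mathbb R^r)$ and $f\in\widehat A(\Psi)\setminus A(\Psi)$. Moreover, for every $\alpha\in(0,1]$, $f$ is not a limit of elements of $\mathbb R[\Psi]$ even in the $C^{2,\alpha}$-topology (in particular not in $C^3$).

**Theorem 2.** For this $\Psi$, $\widehat A(\Psi)/A(\Psi)$ is infinite-dimensional. For $d=r=1$ and $G\in C^\infty(\mathbb R)$, always $G\circ f\in\widehat A(\psi)$, and $G\circ f\in A(\psi)$ if and only if $G^{(j)}(0)=0$ for all $j\ge1$.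

**Theorem 3.** If $r=1$, and $d\ge1$ and $\psi\in C^\infty(\mathbb R^d)$ are arbitrary, then every $f\in\widehat A(\psi)$ lies in the closure of $\mathbb R[\psi]$ in $C^2(\mathbb R^d)$.

**Theorem 4.** Theorem 3 fails for every $r\ge2$, $d\ge1$: there are $\Psi$ and $f\in\widehat A(\Psi)$ not in the closure of $\mathbb R[\Psi]$ in $C^{1,\alpha}$ for any $\alpha\in(0,1]$ (in particular not in $C^2$).

The arguments below do not settle whether, for $r\ge2$, $\widehat A(\Psi)$ always lies in the $C^1$-closure.

We use five textbook facts.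

1. **Fact 1.** If $u\in C^\infty((0,\infty))$ and all derivatives of $u$ (including $u$ itself) tend to $0$ as $x\to0^+$, then $u$ extended by $0$ to $(-\infty,0]$ is smooth. Indeed $u(x)/x=u'(\xi)\to0$ by the mean value theorem, so the extension is differentiable at $0$ with derivative $0$. The derivative satisfies the same hypothesis, and we induct.
2. **Fact 2.** If $g$ is smooth on an open interval $N$ and $I\subset N$ is compact, then polynomials approximate $g$ in $C^m(I)$ for every $m$ (Weierstrass for $g^{(m)}$, then integrate). Hence if $\psi\in C^\infty(\mathbb R^d)$ has values in $N$, then $g\circ\psi\in A(\psi)$: on a ball $K$ the derivatives of $(g-p)\circ\psi$ of order $\le m$ are bounded by a constant times $\|g-p\|_{C^m(I)}$, with $I\subset N$ a compact interval containing $\psi(K)$.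
3. **Fact 3 (Borel).** Every formal power series is the Taylor series of some smooth function at a given point.
4. **Fact 4 (Sard).** The critical values of a smooth function from an open set of $\mathbb R^d$ to $\mathbb R$ form a null set.
5. **Fact 5.** If $f=g\circ\Psi$ near $a$ with $g$ smooth near $b=\Psi(a)$, then $T_af=q\circ T_a'\Psi$, where $q$ is the Taylor series of $g$ at $b$ in powers of $t-b$.

**Reduction to one variable.** Theorems 1, 2 and 4 reduce to $d=1$ and to $r_0=1,1,2$ generators respectively. Suppose $\Psi_0:\mathbb R\to\mathbb R^{r_0}$ and $f_0\in\widehat A(\Psi_0)$ are given, with $f_0$ outside the relevant closure. For $d\ge1$, $r\ge r_0$ put $\Psi(x)=(\Psi_0(x_1),0,\dots,0)$ and $f(x)=f_0(x_1)$. The same series $q$, read as series in the first $r_0$ variables, show $f\in\widehat A(\Psi)$. If $p_n\circ\Psi\to f$ in one of our topologies, then restriction to the $x_1$-axis gives $f_0$ as a limit, in the corresponding topology on $\mathbb R$, of the functions $p_n(\Psi_0,0,\dots,0)\in\mathbb R[\Psi_0]$, a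 contradiction.

## A flat generator, where factoring fails and cutting off works

In the example $x^3$ we wrote $f=g\circ\psi$ with $g$ smooth. This is the first thing to try, and it fails already for a monotone flat generator. Let
$$k(s)=e^{-1/s}\ (s>0),\qquad k(s)=0\ (s\le0).$$
Over a value $b>0$ the fiber of $k$ is one point with $k'\ne0$, and there is no condition. Over $b=0$ the fiber is $(-\infty,0]$, $T_a'k=0$ there, and the condition is that $T_af$ is the same constant for all $a\le0$. So $\widehat A(k)$ is the set of smooth $f$ that are constant on $(-\infty,0]$. The function $f(s)=e^{-1/(2s)}$ for $s>0$, $f=0$ for $s\le0$, belongs to it. But $f=\sqrt{k}$, so $f=h\circ k$ forces $h(t)=\sqrt t$ on $[0,1)$, which is not differentiable at $0$.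

The repair is a cutoff. Fix $\zeta\in C_c^\infty(\mathbb R)$, even, with $0\le\zeta\le1$, $\zeta=1$ on $[-1,1]$, $\operatorname{supp}\zeta\subset[-2,2]$, $|\zeta'|\le2$. If $v\in C^\infty(\mathbb R)$ is flat at $0$, then
$$\zeta(\cdot/\delta)\,v\to0\ \text{ in }C^\infty(\mathbb R)\text{ as }\delta\to0. \tag{1}$$
Indeed the $m$-th derivative is a combination of terms $\delta^{-i}\zeta^{(i)}(x/\delta)v^{(m-i)}(x)$ with $i\le m$, supported in $|x|\le2\delta$, where $|v^{(m-i)}(x)|\le C|x|^{m+1}$. So it is $O(\delta)$.

Let $f\in\widehat A(k)$ with $f=c$ on $(-\infty,0]$. Then $f_\delta=c+(1-\zeta(\cdot/\delta))(f-c)\to f$, and $f_\delta=c$ on $(-\infty,\delta]$. Hence $f_\delta=g_\delta\circ k$ with $g_\delta(t)=f_\delta(-1/\log t)$ for $0<t<1$ and $g_\delta=c$ for $t\le0$. This is smooth on $(-\infty,1)$, because $g_\delta=c$ for small $t>0$. By Fact 2, $f_\delta\in A(k)$, so $f\in A(k)$. For $\psi=k$ the conjecture holds.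

The natural plan for general $\psi$ is therefore: write $f=h\circ\psi$; near a bad value $b$ subtract $g_b\circ\psi$, with $g_b$ from Borel's theorem, to make $f$ flat over $b$; then cut off. The cutoff must be a function of $\psi$. For $\psi=k$ this made no difference, because a cutoff in $s$ is a cutoff in $k(s)$. In general, flatness is measured in $x$ and the cutoff in $\psi(x)$. To see what can go wrong, take $\psi=k\circ f$ where $f\ge0$ vanishes exactly on $(-\infty,0]$ and is flat there. Then $p\circ\psi=(p\circ k)\circ f$, so every candidate is $P\circ f$ with $P'(0)=0$, while the target $f$ itself is $P\circ f$ with $P=\mathrm{id}$ and $P'(0)=1$. Cutting off means letting $P'$ climb from $0$ to $1$ within small values. The next lemma measures the cost if $f$ has a quadratic minimum there.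

**Lemma 1.** Let $f(x_0+y)=w+Vy^2$ for $|y|\le\rho$, with $V,\rho>0$, and let $F=P\circ f$ with $P\in C^\infty(\mathbb R)$. Then $F'(x_0)=0$, $F''(x_0)=2VP'(w)$, and for $0<y\le\rho$
$$\frac1{2V}\Big[\frac{F'(x_0+y)-F'(x_0)}{y}-F''(x_0)\Big]=P'(w+Vy^2)-P'(w). \tag{2}$$
If $[x_0,x_0+y]\subset[0,1]$, the bracket is at most $[F'']_\alpha\,y^\alpha$ in absolute value, for every $\alpha\in(0,1]$.

Proof. $F(x_0+y)=P(w+Vy^2)$ gives $F'(x_0+y)=2VyP'(w+Vy^2)$, hence the first two claims and (2). The bracket equals $\frac1y\int_0^y(F''(x_0+s)-F''(x_0))\,ds$, which gives the bound. $\square$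

So if $P'$ goes from $0$ at $w$ to $1$ at $w+Vy^2$, then $[F'']_\alpha\ge2Vy^{-\alpha}$. With $y$ tiny compared to $V$, this is huge. A sequence of such wells, one for each step down to the value $0$, blocks every cutoff.

## Quadratic wells over a flat generator: proof of Theorem 1

By the reduction let $d=r=1$. Identity (2) says that a well transports $P'$ from one level to another with an error controlled by slightly more than two derivatives of $F$. We choose wells at $x_n\to0$ with bottoms $w_n\to0$, so that the $(n+1)$-st well reaches up to level $w_n$. Then $P'(0)$, which is invisible at the flat points, becomes a convergent series of data of $F$.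

**Step 1 (parameters).** The wells must flatten out ($V_n\to0$ fast), and the distances inside them must be much smaller still. For $n\ge1$ put
$$x_n=2^{-n},\quad\rho_n=2^{-n-3},\quad V_n=2^{-n^2},\quad w_n=2^{-14n^3},\quad I_n=[x_n-\rho_n,x_n+\rho_n]=2^{-n}[\tfrac78,\tfrac98]\subset[0,1].$$
Then
$$w_n\le V_{n+1}\rho_{n+1}^2,\qquad\sum_nw_n^\beta V_{n+1}^{-\gamma}<\infty\quad\text{for all }\beta,\gamma>0. \tag{3}$$
The first holds because $V_{n+1}\rho_{n+1}^2=2^{-(n+1)^2-2(n+4)}$ and $(n+1)^2+2(n+4)=n^2+4n+9\le14n^2\le14n^3$. In the second the exponent of $2$ is $-14\beta n^3+\gamma(n+1)^2$.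

**Step 2 (the function $f$).** We build a smooth $f$ that has the wells, is positive on $(0,\infty)$, and is flat on $(-\infty,0]$. Let $\chi\in C_c^\infty(\mathbb R)$, $0\le\chi\le1$, $\chi=1$ on $[\frac78,\frac98]$, $\operatorname{supp}\chi\subset[\frac34,\frac54]$. The supports of $\chi(2^n\cdot)$ lie in $2^{-n}[\frac34,\frac54]$ and are pairwise disjoint, since $2^{-n-1}\cdot\frac54<2^{-n}\cdot\frac34$. Put $f=0$ on $(-\infty,0]$ and, for $x>0$,
$$f(x)=e^{-1/x}\Big(1-\sum_{n\ge1}\chi(2^nx)\Big)+\sum_{n\ge1}\chi(2^nx)\big(w_n+V_n(x-x_n)^2\big).$$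
For $x>0$ this is a convex combination of positive numbers, so $f>0$ there. All these numbers are at most $1$ (on the support of $\chi(2^n\cdot)$ we have $|x-x_n|\le\frac14$), so $f\le1$. On $I_n$ we have $f(x)=w_n+V_n(x-x_n)^2$.

The function is smooth on $(0,\infty)$. The $k$-th derivative of the $n$-th well term is $O(2^{nk}(V_n+w_n))$. On the support of $\chi(2^n\cdot)$ we have $2^n\le\frac5{4x}$, so near $0$ the $k$-th derivative of the first term is $O(x^{-k}\max_{j\le k}|(e^{-1/x})^{(j)}|)$. Both tend to $0$ as $x\to0^+$. By Fact 1, $f\in C^\infty(\mathbb R)$, and $f$ is flat at all points of $(-\infty,0]$.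

**Step 3 (the generator, and $f\in\widehat A(\psi)$).** Let $\psi=k\circ f\in C^\infty(\mathbb R)$. Since $0\le f\le1$, we have $0\le\psi\le e^{-1}$, and $\psi^{-1}(0)=(-\infty,0]$. We check the formal conditions. If $b\in\operatorname{im}\psi$ and $b>0$, then $b\in(0,1)$, the function $h(t)=-1/\log t$ is smooth near $b$, and $f=h\circ\psi$ near every point of $\psi^{-1}(b)$. By Fact 5 the Taylor series of $h$ at $b$ serves at all of them. If $b=0$, then $T_af=0$ for all $a\le0$, and $q=0$ works.

**Step 4 (a functional that reads off $P'(0)$).** The purpose is a continuous functional that vanishes on $\mathbb R[\psi]$ but not at $f$. Let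
$$y_n=\big((w_n-w_{n+1})/V_{n+1}\big)^{1/2},\qquad\text{so that}\qquad w_{n+1}+V_{n+1}y_n^2=w_n,$$
and $0<y_n\le(w_n/V_{n+1})^{1/2}\le\rho_{n+1}$ by (3). Define
$$\Lambda(F)=\frac{F''(x_1)}{2V_1}-\sum_{n\ge1}\frac1{2V_{n+1}}\Big[\frac{F'(x_{n+1}+y_n)-F'(x_{n+1})}{y_n}-F''(x_{n+1})\Big].$$
As in Lemma 1, the $n$-th bracket is at most $[F'']_\alpha\,y_n^\alpha$ in absolute value, for every $F\in C^{2,\alpha}([0,1])$. By (3),
$$\sum_ny_n^\alpha/V_{n+1}\le\sum_nw_n^{\alpha/2}V_{n+1}^{-1-\alpha/2}<\infty .$$
So $\Lambda$ is a continuous linear functional for the $C^{2,\alpha}([0,1])$-norm, for every $\alpha\in(0,1]$, and in particular on $C^\infty(\mathbb R)$.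

Let $F=P\circ f$ with $P\in C^\infty(\mathbb R)$. By Lemma 1 the first term is $P'(w_1)$ and the $n$-th summand is $P'(w_n)-P'(w_{n+1})$. The sum telescopes, and
$$\Lambda(P\circ f)=\lim_{N\to\infty}P'(w_N)=P'(0). \tag{4}$$

**Step 5 (conclusion).** If $p$ is a polynomial, then $p\circ\psi=(p\circ k)\circ f$ and $(p\circ k)'(0)=p'(0)k'(0)=0$. By (4), $\Lambda=0$ on $\mathbb R[\psi]$, hence on its closure in $C^{2,\alpha}$ for every $\alpha$, and on $A(\psi)$. But $\Lambda(f)=1$ by (4) with $P=\mathrm{id}$. So $f\notin A(\psi)$, and $f$ is not in the $C^{2,\alpha}$-closure for any $\alpha\in(0,1]$. With Step 3 and the reduction, Theorem 1 is proved. $\blacksquare$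

## The full jet at the value zero: proof of Theorem 2

Keep $f,\psi,k,h$ and the parameters. First, $G\circ f\in\widehat A(\psi)$ for every $G\in C^\infty(\mathbb R)$. Over $b>0$ we have $G\circ f=(G\circ h)\circ\psi$ near the fiber. Over $b=0$, $T_a(G\circ f)=G(0)$ for all $a\le0$, because $f$ vanishes and is flat there.

The functional $\Lambda$ recovered $P'(0)$. To recover all $P^{(j)}(0)$ we need to undo the substitution $z=y^2$ with estimates.

**Lemma 2.** Let $E(y)=e(y^2)$ for $|y|\le\rho$, with $e$ smooth on $[0,\rho^2]$. Then $\sup_{[0,\rho^2]}|e^{(j)}|\le2^{-j}\sup_{|y|\le\rho}|E^{(2j)}|$ for all $j\ge0$.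

Proof. We have $E'(y)=2y\,e'(y^2)$, so $E'(0)=0$ and $E'(y)=y\int_0^1E''(sy)\,ds$. Hence $E_1(y):=e'(y^2)=\frac12\int_0^1E''(sy)\,ds$ (for $y\neq 0$, and for $y=0$ by continuity). Differentiating, $E_1^{(k)}(y)=\frac12\int_0^1s^kE^{(k+2)}(sy)\,ds$, so $\sup|E_1^{(k)}|\le\frac12\sup|E^{(k+2)}|$. Apply this repeatedly: $E_j(y)=e^{(j)}(y^2)$ satisfies $\sup|E_j|\le\frac12\sup|E_{j-1}''|\le\dots\le2^{-j}\sup|E^{(2j)}|$. $\square$

**Step 1 (only if).** We show that the jet of $G$ at $0$ must be that of a constant. Let $p_m\circ\psi\to G\circ f$ in $C^\infty$. Put $H_m=p_m\circ k-G$ and $E_m=H_m\circ f=p_m\circ\psi-G\circ f$, so $E_m\to0$. For $e(z)=H_m(w_n+V_nz)$ on $[0,\rho_n^2]$ we have $e(y^2)=E_m(x_n+y)$ for $|y|\le\rho_n$, and $e^{(j)}(z)=V_n^jH_m^{(j)}(w_n+V_nz)$. Lemma 2 gives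
$$|H_m^{(j)}|\le(2V_n)^{-j}\sup_{[0,1]}|E_m^{(2j)}|\quad\text{on }[w_n,w_n+V_n\rho_n^2]. \tag{5}$$
By (3), $[w_{n+1},w_n]\subset[w_{n+1},w_{n+1}+V_{n+1}\rho_{n+1}^2]$, so (5) with $n+1$ and $j+1$ in place of $n$ and $j$ applies on $[w_{n+1},w_n]$. Since $w_n\to0$, for $j\ge1$
$$|H_m^{(j)}(0)|\le|H_m^{(j)}(w_1)|+\sum_n\int_{w_{n+1}}^{w_n}|H_m^{(j+1)}|\le C_j\|E_m\|_{C^{2j+2}[0,1]}\Big(1+\sum_nw_nV_{n+1}^{-j-1}\Big)\to0\quad(m\to\infty).$$
The sum is finite by (3). Since $k$ is flat at $0$, so is $p_m\circ k-p_m(0)$, and therefore $H_m^{(j)}(0)=-G^{(j)}(0)$ for every $m$. Hence $G^{(j)}(0)=0$.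

**Step 2 (if).** Here the cutoff works. Suppose $G-G(0)$ is flat at $0$. By (1), $G_\delta=G(0)+(1-\zeta(\cdot/\delta))(G-G(0))\to G$ in $C^\infty(\mathbb R)$, hence $G_\delta\circ f\to G\circ f$ in $C^\infty(\mathbb R)$. Moreover $G_\delta\circ f=g_\delta\circ\psi$ with $g_\delta=G_\delta\circ h$ on $(0,1)$ and $g_\delta=G(0)$ on $(-\infty,0]$. As $h(t)\to0$ for $t\to0^+$ and $G_\delta=G(0)$ on $[-\delta,\delta]$, $g_\delta$ is smooth on $(-\infty,1)$, and $\psi$ takes values in $[0,e^{-1}]$. By Fact 2, $G_\delta\circ f\in A(\psi)$, and so $G\circ f\in A(\psi)$.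

**Step 3 (infinite dimension).** If $\sum_{j=1}^Nc_jf^j\in A(\psi)$, then $G(s)=\sum_{j=1}^N c_js^j$ has all derivatives of order $\ge1$ at $0$ equal to $0$, so all $c_j=0$. Thus $f,f^2,f^3,\dots$ are linearly independent modulo $A(\psi)$. For general $(d,r)$ with $\Psi(x)=(\psi(x_1),0,\dots,0)$, the functions $f(x_1)^j$ lie in $\widehat A(\Psi)$, and a combination of them in $A(\Psi)$ would restrict on the $x_1$-axis to one in $A(\psi)$. $\blacksquare$

## One generator: two derivatives always survive (Theorem 3)

**Baby case: the function $f$ just constructed.** It is instructive to see by hand that this $f$ is in the $C^2$-closure of $\mathbb R[\psi]$. Let $P_\delta(s)=\int_0^s(1-\zeta(\sigma/\delta))\,d\sigma$. It vanishes near $0$, so $P_\delta\circ f\in A(\psi)$ by Theorem 2. Let $F=P_\delta\circ f-f$. Then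
$$|F|\le2\delta,\qquad F'=-\zeta(f/\delta)f',\qquad F''=-\zeta(f/\delta)f''-\delta^{-1}\zeta'(f/\delta)\,f'^2 .$$
Fix $R>0$ and let $\eta=\sup\{|f'|+|f''|:|x|\le R+1,\ f(x)\le2\delta\}$. As $\delta\to0$, $\eta\to0$ by compactness, since $f$ is flat on its zero set. Only $f'^2/\delta$ is in question.

Claim: $f'(x)^2\le4\eta f(x)$ if $|x|\le R$ and $f(x)\le2\delta$. Let $u=|f'(x)|>0$ and walk from $x$ in the direction in which $f$ decreases, for a length $s_0=u/(2\eta)\le\frac12$. As long as $f\le2\delta$, the second derivative is at most $\eta$ in absolute value, so the slope stays $\le-u+\eta s_0=-u/2$. Hence $f$ goes on decreasing, and $f\le2\delta$ persists to the end. At the end $0\le f(x)-s_0u/2=f(x)-u^2/(4\eta)$, which is the claim.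

So $|\delta^{-1}\zeta'(f/\delta)f'^2|\le\delta^{-1}\cdot2\cdot4\eta\cdot2\delta=16\eta\to0$ on $[-R,R]$. The $C^2$-cutoff works, because the square of a gradient is controlled by the second derivative times the distance of the value to the level at which one cuts.

In general $f=h\circ\psi$, where $h$ need not be monotone, the bad values may form a complicated null set, and the modified function must match $h$ on both sides of each bad region. Also the direct product of a cutoff $\chi(\psi)$ with $f$ would produce terms $\chi''(\psi)\nabla\psi\otimes\nabla\psi$, over which we have no control. As in the baby case, we cut off the derivative: we replace $h'$ by $\chi h'$. Then $\chi$ is differentiated only once. The price is that the total integral has to be corrected.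

**Conventions for the proof.** Let $\psi\in C^\infty(\mathbb R^d)$, $f\in\widehat A(\psi)$, $0<\varepsilon<1$. Let $K$ be the closed ball of radius $R>0$ at $0$ and $U$ the open ball of radius $R+1$. Hessians are measured in operator norm. We find $g\in C^\infty(\mathbb R)$ such that the value, gradient and Hessian of $f-g\circ\psi$ are at most $9\varepsilon$ on $K$. Approximating $g$ by polynomials in $C^2(\psi(K))$ (Fact 2) then proves the theorem, since $R$ and $\varepsilon$ are arbitrary.

**Step 0 (set-up: good values, bad values, cells).** The constant terms of the series $q_b$ give $h:\operatorname{im}\psi\to\mathbb R$ with $f=h\circ\psi$. Comparing linear terms in $T_af=q\circ T_a'\psi$: if $\nabla\psi(a)=0$, then $\nabla f(a)=0$. Let $\psi(K)=[A_0,A_1]$. If $A_0=A_1$, then $f$ is constant on $K$ and a constant $g$ does it; so let $A_0<A_1$. Since $K$ is compact, $\psi:K\to[A_0,A_1]$ is a closed map, hence a quotient map, and $h$ is continuous on $[A_0,A_1]$. Let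
$$O=\psi(\{x\in U:\nabla\psi(x)\ne0\}),\qquad B=[A_0,A_1]\setminus O .$$
$O$ is open, because $\psi$ is a submersion at the points in question. We have $h\in C^\infty(O)$: locally $h=f\circ\sigma$ with $\sigma$ a smooth local section of $\psi$. $B$ is compact, every point of $U\cap\psi^{-1}(B)$ is critical for $\psi$, and $B\subset\psi(K)$, so $B$ is null by Sard's theorem.

For $b\in B$ choose, by Borel's theorem, $g_b\in C^\infty(\mathbb R)$ with Taylor series $q_b$ at $b$. Then $f-g_b\circ\psi$ is flat on $\psi^{-1}(b)$. There is an open interval $J_b\ni b$ such that $f-g_b\circ\psi$, its gradient and its Hessian are $\le\varepsilon$ in norm on $\overline U\cap\psi^{-1}(J_b)$. Otherwise there would be points $x_n\in\overline U$ with $\psi(x_n)\to b$ violating this, and a limit point $x\in\psi^{-1}(b)$ would contradict flatness.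

Since $B$ is compact, there is $\delta_0>0$ such that for every $t\in B$ the interval $(t-\delta_0,t+\delta_0)$ lies in some $J_b$ (Lebesgue number). As $B$ is null, we can choose finitely many cut points, not in $B\cup\{A_0,A_1\}$, with consecutive distances $<\delta_0$, exactly one of them $<A_0$ and exactly one $>A_1$. Every closed cell $[a,a']$ between consecutive cut points that meets $B$ then lies in some $J_b$.

Fix a cell $[a,a']$ that meets $B$; then $B\cap[a,a']=B\cap(a,a')$. Fix $b$ with $[a,a']\subset J^+:=J_b$. Put $f_1=f-g_b\circ\psi$ and $h_1=h-g_b$, so $f_1=h_1\circ\psi$. Let $b_L=\min B\cap(a,a')$ and $b_R=\max B\cap(a,a')$. We have $|h_1|\le\varepsilon$ on $J^+\cap\psi(\overline U)$, in particular on $[a,a']\cap[A_0,A_1]$ and on $O\cap J^+$. Moreover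
$$\nabla f_1=h_1'(\psi)\nabla\psi\text{ on }\psi^{-1}(O),\qquad\nabla f_1=0\text{ at critical points of }\psi. \tag{6}$$

*Goal for the cell.* Find $\tilde h$, smooth near $[a,a']\cap[A_0,A_1]$, with $\tilde h=h_1$ near $a$ if $a>A_0$, $\tilde h=h_1$ near $a'$ if $a'<A_1$, and such that the value, gradient and Hessian of $\tilde h\circ\psi$ are at most $8\varepsilon$ on $K\cap\psi^{-1}([a,a'])$.

**Step 1 (the gradient estimate and admissible cutoffs).** This is the walk of the baby case, carried out inside the open set of values where $h_1'\ne0$. For $t\in O\cap J^+\cap[A_0,A_1]$ let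
$$u(t)=\max\{|\nabla f_1(x)|:x\in K,\ \psi(x)=t\}\le\varepsilon .$$
Let $\Omega=\{t\in O\cap J^+:h_1'(t)\ne0\}$, an open set, and let $W=(e,e')$ be a component of $\Omega$. On $W$ the function $h_1$ is strictly monotone and bounded by $\varepsilon$, so the one-sided limits $h_1(e'^-)$ and $h_1(e^+)$ exist.

**Lemma 3.** Let $t\in W\cap[A_0,A_1]$. If $e'\in J^+$, then $u(t)^2\le4\varepsilon\,|h_1(e'^-)-h_1(t)|$. If $e\in J^+$, then $u(t)^2\le4\varepsilon\,|h_1(e^+)-h_1(t)|$.

Proof. Let $u=u(t)>0$ be attained at $x\in K$. Put $\nu=\nabla f_1(x)/u$, $\gamma(s)=x+s\nu$, $s_0=u/(2\varepsilon)\le\frac12$, $\varphi=f_1\circ\gamma$, so $\varphi'(0)=u$. For $|s|\le s_0$ we have $\gamma(s)\in U$. Let $(s_-,s_+)\ni0$ be the maximal subinterval of $(-s_0,s_0)$ on which $\psi\circ\gamma\in J^+$. There $|\varphi''|\le\varepsilon$, so $\varphi'\ge u-\varepsilon s_0=u/2>0$, and hence $\nabla f_1(\gamma(s))\ne0$. By (6), $\gamma(s)\in U$ is noncritical for $\psi$, so $\psi(\gamma(s))\in O$, and then $h_1'(\psi(\gamma(s)))\ne0$. Thus $\psi\circ\gamma$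 maps $(s_-,s_+)$ into $\Omega$, and by connectedness into $W$. As $\varphi=h_1\circ\psi\circ\gamma$ is injective, so is $\psi\circ\gamma$, which is therefore strictly monotone.

Suppose it is increasing, and let $e'\in J^+$. If $s_+<s_0$, then $\psi(\gamma(s_+))\in[t,e']\subset J^+$, and since $J^+$ is open this contradicts maximality. So $s_+=s_0$. For $0<s<s_0$ the value $\psi(\gamma(s))$ lies in $(t,e')$, hence
$$|h_1(e'^-)-h_1(t)|\ge|\varphi(s)-\varphi(0)|\ge su/2 .$$
Letting $s\to s_0$ we get $|h_1(e'^-)-h_1(t)|\ge s_0u/2=u^2/(4\varepsilon)$. If $\psi\circ\gamma$ is decreasing, use $-s$ in place of $s$. The statement for $e$ is symmetric. $\square$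

Call a smooth function $\chi$ *admissible* if
$$|\chi'(t)|\,u(t)^2\le\varepsilon|h_1'(t)|\quad\text{for all }t\in O\cap[a,a']\cap[A_0,A_1].$$

*Logarithmic cutoffs.* Let $W=(e,e')$ be a component of $\Omega$ with $e'\in J^+$ and $A_0<e'\le A_1$. By continuity of $h_1$ on $[A_0,A_1]$, $h_1(e'^-)=h_1(e')$. On $W\cap[A_0,A_1]$ the function $\ell(t)=\log(1/|h_1(t)-h_1(e')|)$ is smooth and increasing, and tends to $+\infty$ as $t\to e'$. If $\Theta\in C^\infty(\mathbb R)$ and $|\Theta'|\le\frac14$, then $\chi=\Theta\circ\ell$ satisfies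
$$|\chi'|\,u^2\le\frac14\cdot\frac{|h_1'|}{|h_1-h_1(e')|}\cdot4\varepsilon\,|h_1-h_1(e')|=\varepsilon|h_1'|$$
on $W\cap[a,a']\cap[A_0,A_1]$ by Lemma 3. Taking $\Theta=1$ on $(-\infty,M]$ and $\Theta=0$ on $[M+8,\infty)$ with $-\frac14\le\Theta'\le0$ and $M$ large, we obtain, arbitrarily close to $e'$, admissible functions decreasing from $1$ to $0$, with value $0$ near $e'$ (continued by $1$ to the left and by $0$ to the right). Taking $\Theta\not\equiv0$ with values in $[0,1]$ and support in $[M,M+16]$, we obtain admissible nonzero bumps with values in $[0,1]$ and compact support in $W$, arbitrarily close to $e'$. The same holds at a left end $e\in J^+$ with $A_0\le e<A_1$.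

**Step 2 (end cutoffs).** Here we make $\chi$ equal to $1$ near the ends of the cell and $0$ near $B$. Throughout, $\chi h_1'$ means $0$ where $\chi=0$, also on $B$. Suppose $a>A_0$. Then $a\in(A_0,A_1)$ and $[a,b_L)\subset O$. Choose $\alpha\in(a,b_L)$ such that either (i) $h_1'=0$ on a neighborhood of $\alpha$, or (ii) $h_1'(\alpha)\ne0$. Such $\alpha$ exists: if $h_1'$ vanishes identically on $(a,b_L)$ we are in (i), otherwise (ii) is possible.

* In case (i) let $\alpha^*=\alpha$, and let $\chi_L$ drop monotonically from $1$ to $0$ inside an interval about $\alpha$, contained in $(a,b_L)$, on which $h_1'=0$. It is admissible because $u=0$ there by (6).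
* In case (ii) let $(e,e')\ni\alpha$ be the component of $\Omega$. Then $e'\le b_L$, as $b_L\notin O$, so $e'\in J^+\cap(A_0,A_1]$. Put $\alpha^*=e'$, and let $\chi_L$ be $1$ on the left and drop to $0$ just before $e'$ (to the right of $\alpha$) by a logarithmic cutoff.

In both cases $\chi_L=0$ near $B\cap(a,a')$, and $\chi_L=0$ to the right of $\alpha^*$ in case (ii), just beyond $\alpha$ in case (i). For any prescribed $\delta>0$ we can arrange
$$\Big|\int_a^{b_L}\chi_Lh_1'-(h_1(\alpha^*)-h_1(a))\Big|\le\delta, \tag{7}$$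
with left side $0$ in case (i). In case (i), $h_1'=0$ on the transition interval, so the integral is exactly $h_1(\alpha)-h_1(a)$. In case (ii), if the drop begins at $\tau$, the difference is $|\int_\tau^{e'}(1-\chi_L)h_1'|\le|h_1(e')-h_1(\tau)|$, which tends to $0$ as $\tau\to e'$. Since $\chi_L$ decreases from $1$ and $|h_1|\le\varepsilon$, integration by parts gives
$$\Big|\int_a^t\chi_Lh_1'\Big|\le\varepsilon\big(\chi_L(t)+1+(1-\chi_L(t))\big)=2\varepsilon\quad\text{for all }t.$$

If $a'<A_1$, define $\beta\in(b_R,a')$, $\beta^*$ and $\chi_R$ symmetrically. Thus $\chi_R=1$ near $a'$, $\chi_R=0$ near $B\cap(a,a')$ and to the left of $b_R$, $\int_{b_R}^{a'}\chi_Rh_1'$ is within $\delta$ of $h_1(a')-h_1(\beta^*)$ (equal to it in case (i)), and the integrals of $\chi_Rh_1'$ over $[a,t]$ and over $[t,a']$ are at most $2\varepsilon$ in absolute value. We have $\alpha^*\le b_L\le b_R\le\beta^*$.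

**Step 3 (matching the two ends).** We now define $\tilde h$ with $\tilde h'=\chi h_1'$ and the right boundary behavior.

If $a<A_0$ and $a'>A_1$, take $\tilde h=0$ (and $\chi=0$). If $a<A_0$ and $a'<A_1$, take $\chi=\chi_R$ and $\tilde h(t)=h_1(a')-\int_t^{a'}\chi h_1'$. Then $\tilde h=h_1$ near $a'$; since $\chi=0$ near $[A_0,b_R]$, $\tilde h$ is constant there, and we continue it as this constant to the left of $A_0$. Also $|\tilde h|\le3\varepsilon$. The case $a>A_0$, $a'>A_1$ is symmetric.

Now let $A_0<a<a'<A_1$. We seek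
$$\tilde h(t)=h_1(a)+\int_a^t\chi h_1',\qquad\int_a^{a'}\chi h_1'=\Delta:=h_1(a')-h_1(a), \tag{8}$$
with $\chi=\chi_L+\chi_R+c\sum_j\chi_j$, a finite sum, $c\in\mathbb R$. Let $\Delta^*=h_1(\beta^*)-h_1(\alpha^*)$ and $T=\Delta-\int_a^{a'}(\chi_L+\chi_R)h_1'$. By (7) and its mirror image, $|T-\Delta^*|\le2\delta$, and $T=\Delta^*$ if case (i) holds on both sides. The points $\alpha^*,\beta^*$ do not depend on $\delta$, so we may choose the $\chi_j$ first and $\delta,\chi_L,\chi_R$ afterwards.

*Case $\Delta^*\ne0$.* Say $\Delta^*>0$; otherwise argue with $-f_1,-h_1$. The missing increase $\Delta^*$ must come from components of $\Omega$ between $\alpha^*$ and $\beta^*$, and Sard's theorem provides them. The set $h_1(B\cap[a,a'])$ is null: each of its elements is a value $f_1(x)$ with $x\in K\cap\psi^{-1}(B)$, such $x$ is critical for $\psi$, hence for $f_1$ by (6). The set $h_1(\{t\in O:h_1'(t)=0\})$ is null by Sard's theorem in dimension one. For any other $s\in(h_1(\alpha^*),h_1(\beta^*))$ let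
$$t_0=\sup\{t\in[\alpha^*,\beta^*]:h_1(t)\le s\}.$$
By continuity $\alpha^*<t_0<\beta^*$, $h_1(t_0)=s$, and $h_1>s$ on $(t_0,\beta^*]$. By the choice of $s$, $t_0\notin B$, so $t_0\in O$; further $h_1'(t_0)\ge0$ and $h_1'(t_0)\ne0$, hence $h_1'(t_0)>0$. So $t_0$ lies in a component of $\Omega$ on which $h_1'>0$. That component is contained in $(\alpha^*,\beta^*)$, because $\alpha^*,\beta^*\notin\Omega$ (in case (i) the derivative vanishes there, in case (ii) they are endpoints of components). Let $(e_j,e_j')$ be the components of $\Omega$ inside $(\alpha^*,\beta^*)$ on which $h_1'>0$. Their images $(h_1(e_j),h_1(e_j'))$ cover almost all of $(h_1(\alpha^*),h_1(\beta^*))$, hence $\sum_j(h_1(e_j')-h_1(e_j))\ge\Delta^*$.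

Pick finitely many of them with sum $\ge\frac34\Delta^*$. All $e_j,e_j'$ lie in $[\alpha^*,\beta^*]\subset J^+\cap[A_0,A_1]$, so on each we can take $\chi_j$ equal to $1$ in the middle and cut off logarithmically near both ends, with disjoint transition regions. Then $\chi_j$ is admissible with values in $[0,1]$ and compact support in $(e_j,e_j')$. With cutoffs close enough to the ends, $\kappa:=\sum_j\int\chi_jh_1'\ge\frac23\Delta^*$. Now choose $\delta$ with $2\delta\le\frac14\Delta^*$, and $\chi_L,\chi_R$ accordingly. Then $\frac34\Delta^*\le T\le\frac54\Delta^*$, so $c=T/\kappa\in(0,2)$, because $\frac54\cdot\frac32<2$, and (8) holds. Since $c\sum_j\chi_jh_1'\ge0$ has integral $T\le\frac54\cdot2\varepsilon\le3\varepsilon$, we get $|\tilde h|\le\varepsilon+2\varepsilon+2\varepsilon+3\varepsilon=8\varepsilon$ on $[a,a']$.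

The supports: $\chi_j$ lives in $\Omega\cap(\alpha^*,\beta^*)$. In case (ii), $\chi_L=0$ on $[\alpha^*,\infty)$. In case (i), the part of $\operatorname{supp}\chi_L$ beyond $\alpha^*$ lies in $\{h_1'=0\}$, which is disjoint from $\Omega$. The same holds on the right. So at each point at most one of $\chi_L,\chi_R,\chi_1,\chi_2,\dots$ is nonzero, and $|\chi|\le2$, $|\chi'|u^2\le2\varepsilon|h_1'|$.

*Case $\Delta^*=0$.* If (i) holds on both sides, then $T=0$ and we take $c=0$. Otherwise (ii) holds on one side, say on the left. Let $W=(e,e')\ni\alpha$. Fix an admissible bump $\chi_1\not\equiv0$, $0\le\chi_1\le1$, with compact support in $(\alpha,e')$, and put $\kappa=\int\chi_1h_1'\ne0$. Then choose $\chi_L,\chi_R$ with $2\delta\le\min(|\kappa|,\varepsilon)$ and with the drop of $\chi_L$ to the right of $\operatorname{supp}\chi_1$, and set $c=T/\kappa\in[-1,1]$. Then (8) holds. As $\chi_1h_1'$ has constant sign, its contribution to $\tilde h$ is at most $|T|\le\varepsilon$, so $|\tilde h|\le6\varepsilon$. Again $|\chi|\le2$ and $|\chi'|u^2\le2\varepsilon|h_1'|$.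 If (ii) holds only on the right, put the bump in the component of $\beta$ between $\beta^*$ and $\beta$, symmetrically.

**Step 4 (estimates in the cell).** We verify the goal of Step 0. In all cases $\chi=0$ near $B\cap(a,a')$: for $\chi_L,\chi_R$ by Step 2, and for the $\chi_j$ because their supports are compact subsets of $O$. So $\tilde h$ is smooth, with $\tilde h'=\chi h_1'$. Near $a$ and $a'$, where required, $\chi=1$, and by (8) $\tilde h=h_1$. In all cases
$$|\tilde h|\le8\varepsilon,\qquad|\chi|\le2,\qquad|\chi'|u^2\le2\varepsilon|h_1'| .$$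
Let $x\in K$, $\psi(x)\in[a,a']$. If $\psi(x)\in B$, then $\tilde h$ is constant near $\psi(x)$ and the derivatives of $\tilde h\circ\psi$ vanish at $x$. Otherwise $\psi(x)\in O$, and by (6), near $x$ and at $x$ respectively,
$$\nabla(\tilde h\circ\psi)=\chi(\psi)h_1'(\psi)\nabla\psi=\chi(\psi)\nabla f_1,\qquad D^2(\tilde h\circ\psi)=\chi(\psi)D^2f_1+\chi'(\psi)\,\nabla f_1\otimes\nabla\psi .$$
The gradient is at most $2\varepsilon$. If $h_1'(\psi(x))=0$, then $\nabla f_1(x)=0$ and the last term is $0$. If not, $\nabla\psi=\nabla f_1/h_1'(\psi)$, and its norm is $|\chi'||\nabla f_1|^2/|h_1'|\le|\chi'|u^2/|h_1'|\le2\varepsilon$. So the Hessian is at most $4\varepsilon$, and the goal is reached.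

**Step 5 (gluing the cells).** Define $g=g_b+\tilde h$ on the cells meeting $B$ (with the $b$ and $\tilde h$ of the cell), and $g=h$ on the remaining part of $[A_0,A_1]$, which lies in $O$. Each cut point in $(A_0,A_1)$ lies in $O$, and near it $g=h$ on both sides, since $g_b+h_1=h$. Near $A_0$ and $A_1$, either the cell does not meet $B$, and then $g=h$ with $A_i\in O$, or $\tilde h$ is constant. So $g$ extends to a function in $C^\infty(\mathbb R)$ that is given by the same formulas near $[A_0,A_1]$. At points of $K$ whose value is not in a cell meeting $B$, $f=h\circ\psi=g\circ\psi$ locally. At the other points of $K$, $f-g\circ\psi=f_1-\tilde h\circ\psi$ locally, and its value, gradient and Hessian are bounded by $\varepsilon+8\varepsilon=9\varepsilon$. $\blacksquare$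

## Segments and loops in the plane: proof of Theorem 4

By the reduction let $d=1$, $r=2$. In Theorem 1 a slope was transported down a well, inside which $f$ turns around at a critical point. That cost two derivatives. With two generators the curve $\Psi$ can leave a line, run through a loop, and come back to the same point. At the two ends of a loop the derivatives of $P\circ\Psi$ are tied to each other although the parameters are far apart, and $f$ can have nonzero derivative at both. Transport then needs only first derivatives.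

The plan is as follows. The half-line $x>0$ is divided into short segments $S_n=[b_n,a_n]$ and long intervals $L_n$ between them. $\Psi$ maps $S_n$ onto $[t_{n+1},t_n]\times\{0\}$, and maps $L_n$ to a loop in the upper half-plane from $(t_{n+1},0)$ back to itself. Along $\overline{L_n}$, $f$ is an affine function of $\psi_1$ with slope $1/\theta_{n+1}$, and $\theta_n\to0$.

**Step 1 (parameters).** For $n\ge1$ put $V_n=2^{-n^2}$, $\ell_n=2^{-3n^3}\le2^{-n-2}$, $\theta_n=2^{-4n^4}$, $b_n=2^{-n}$, $a_n=b_n+\ell_n$, $S_n=[b_n,a_n]$, $L_n=(a_{n+1},b_n)$, and $L_0=(a_1,\infty)$. So $\cdots<b_{n+1}<a_{n+1}<b_n<a_n<\cdots$ and $a_1\le1$.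

**Step 2 (the function $f$).** We want $f'=V_n$ on $S_n$ and $\int_{L_n}f'=0$. Let $\lambda\in C^\infty([0,\infty))$ with $|\lambda|\le2$, $\lambda=1$ on $[0,\frac1{32}]$, $\lambda=0$ on $[\frac18,\infty)$, $\int_0^\infty\lambda=0$. This is possible, since on $[\frac1{32},\frac18]$, of length $\frac3{32}$, an integral $-\frac1{32}$ is needed. Let $f=0$ on $(-\infty,0]$ and $f(x)=\int_0^xf'$, where $f'(x)=V_n\lambda(2^n\operatorname{dist}(x,S_n))$ if $\operatorname{dist}(x,S_n)\le2^{-n-3}$, and $f'=0$ elsewhere. The neighborhoods of the $S_n$ lie in $2^{-n}[\frac78,\frac{11}8]$ and are disjoint, since $2^{-n}\cdot\frac{11}8<2^{-n+1}\cdot\frac78$. As $f^{(k+1)}=O(2^{nk}V_n)$ there, Fact 1 gives $f\in C^\infty(\mathbb R)$, flat on $(-\infty,0]$. For $n\ge1$, $\int_{L_n}f'$ consists of a contribution to the right of $S_{n+1}$ and one to the left of $S_n$, and each is a multiple of $\int_0^\infty\lambda=0$. Hence $f(b_n)=f(a_{n+1})$.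

**Step 3 (the factor $\theta$).** This function makes $\psi_1$ much flatter than $f$, by a constant factor on each loop. Let $S\in C^\infty(\mathbb R)$ be nondecreasing, $S=0$ on $(-\infty,\frac13]$, $S=1$ on $[\frac23,\infty)$. Put $\theta=0$ on $(-\infty,0]$, $\theta=\theta_{n+1}$ on $\overline{L_n}$ ($n\ge0$), and $\theta(x)=\theta_{n+1}+(\theta_n-\theta_{n+1})S((x-b_n)/\ell_n)$ on $S_n$. The $k$-th derivative on $S_n$ is $O(\theta_n\ell_n^{-k})\to0$, so $\theta\in C^\infty(\mathbb R)$ by Fact 1. Also $\theta>0$ on $(0,\infty)$, and $\theta=\theta_{n+1}$ even on a neighborhood of $\overline{L_n}$.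

**Step 4 (the first generator).** Let $\psi_1(x)=\int_0^x\theta f'$ for $x>0$, $\psi_1=0$ on $(-\infty,0]$, and $t_n=\psi_1(a_n)$. Near $\overline{L_n}$ we have $\psi_1'=\theta_{n+1}f'$, hence
$$f=f(a_{n+1})+\theta_{n+1}^{-1}(\psi_1-t_{n+1})\quad\text{on a neighborhood of }\overline{L_n}\quad(n\ge0). \tag{9}$$
For $n\ge1$, $f(b_n)=f(a_{n+1})$ gives $\psi_1(b_n)=t_{n+1}$. On $S_n$, $\psi_1'=\theta V_n>0$, so $\psi_1$ maps $S_n$ increasingly onto $[t_{n+1},t_n]$. Thus $t_n$ is strictly decreasing with limit $\psi_1(0)=0$, and $t_n>0$.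

We also need that the loop over $L_m$ does not get far from the line $\{\tau=t_{m+1}\}$. As $\theta=\theta_m$ on the last third of $S_m$, $t_m-t_{m+1}\ge\frac13\theta_mV_m\ell_m$. On $L_m$, $m\ge1$,
$$|\psi_1-t_{m+1}|\le\theta_{m+1}\int_{L_m}|f'|\le\theta_{m+1}\cdot2V_m(2^{-m-3}+2^{-m-4})\le\theta_{m+1}V_m .$$
Since $4(m+1)^4-4m^4-3m^3>2$, we have $3\theta_{m+1}<\theta_m\ell_m$. Hence $s_m:=\sup_{L_m}\psi_1<t_m$ for $m\ge1$. For $m\ge n+2$ we have $s_m<t_m\le t_{n+2}$, so
$$\sigma_n:=\sup_{m>n}s_m\le\max(s_{n+1},t_{n+2})<t_{n+1}\quad(n\ge0). \tag{10}$$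

**Step 5 (the second generator).** It lifts the loops off the line and keeps different loops apart, so that the different affine relations (9) do not conflict. Let $\eta_n(x)=\exp\big(-1/((x-a_{n+1})(b_n-x))\big)$ on $L_n$ for $n\ge1$, $\eta_0(x)=e^{-1/(x-a_1)}$ on $L_0$, and $\eta_n=0$ elsewhere. These are smooth, with $0<\eta_n\le1$ on $L_n$. Let $\psi_2=\sum_{n\ge0}c_n\eta_n$, where $c_0=1$ and the $c_n>0$ are chosen inductively. The set
$$Q_n=\{x\in\overline{L_n}:\psi_1(x)\le\sigma_n\}$$
is closed and contains no endpoint of $L_n$, since there $\psi_1=t_{n+1}>\sigma_n$ by (10). Hence $\mu_n:=\inf_{Q_n}c_n\eta_n>0$, with $\inf\emptyset=\infty$: for $n\ge1$ because $Q_n$ is compact, and for $n=0$ because $\eta_0$ is increasing on $L_0$. For $n\ge1$ choose $c_n<\min(\mu_0,\dots,\mu_{n-1})$ with $c_n\|\eta_n\|_{C^n}\le2^{-n}$. For each $k$ the $k$-th derivative on $L_n$ is at most $2^{-n}$ if $n\ge\max(k,1)$, so $\psi_2\in C^\infty(\mathbb R)$ by Fact 1. Also $\psi_2>0$ on $\bigcup_nL_n$, and $\psi_2=0$ on $(-\infty,0]\cup\bigcup_nS_n$.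 Put $\Psi=(\psi_1,\psi_2)$.

*Images of different loops are disjoint.* Let $x\in L_n$, $x'\in L_m$, $n<m$, and suppose $\Psi(x)=\Psi(x')$. Then $\psi_1(x)=\psi_1(x')\le s_m\le\sigma_n$, so $x\in Q_n$ and $\psi_2(x)\ge\mu_n>c_m\ge\psi_2(x')$, a contradiction.

**Step 6 ($f\in\widehat A(\Psi)$).** We give a series $q$ over each $b=(\tau,\upsilon)\in\operatorname{im}\Psi$.

* $b=0$: the fiber is $(-\infty,0]$, because $\psi_1\ge t_{n+1}>0$ on $S_n$ and $\psi_2>0$ on $L_n$. There $f$ vanishes and is flat, and $q=0$ works.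
* $\upsilon>0$: the fiber lies in a single $L_n$ by Step 5. By (9), $q=f(a_{n+1})+\theta_{n+1}^{-1}(\tau-t_{n+1}+X_1)$ works at all its points.
* $\upsilon=0$, $t_{n+1}<\tau<t_n$ with $n\ge1$: the fiber is one point $x\in S_n$, and $\psi_1'(x)\ne0$. Take $q(X)=T_xf\circ(T_x'\psi_1)^{-1}(X_1)$, with the compositional inverse.
* $\upsilon=0$, $\tau=t_{n+1}$, $n\ge0$: the fiber is $\{a_{n+1},b_n\}$ (only $\{a_1\}$ if $n=0$). Since (9) holds near both points, $q=f(a_{n+1})+\theta_{n+1}^{-1}X_1$ works at both.

These are all cases, because $\upsilon=0$ means $x\in(-\infty,0]\cup\bigcup_nS_n$.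

**Step 7 ($f$ is not in the $C^{1,\alpha}$-closure).** The functional transports the slope relative to $f$ along the short segments, and across the loops for free. Let
$$\Lambda(F)=\frac{F'(a_1)}{V_1}-\sum_{n\ge1}\frac{F'(a_n)-F'(b_n)}{V_n}.$$
The $n$-th summand is at most $[F']_\alpha\,\ell_n^\alpha/V_n$ in absolute value, and $\sum\ell_n^\alpha/V_n<\infty$. So $\Lambda$ is continuous for the norm of $C^{1,\alpha}([0,1])$, for every $\alpha\in(0,1]$.

Let $F=P\circ\Psi$ with $P$ a polynomial. For $n\ge1$ we have $\psi_2'(a_n)=\psi_2'(b_n)=0$, $\psi_1'(b_n)=\theta_{n+1}V_n$, $\psi_1'(a_n)=\theta_nV_n$, and $\Psi(b_n)=\Psi(a_{n+1})=(t_{n+1},0)$. Hence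
$$\frac{F'(b_n)}{V_n}=\theta_{n+1}\,\partial_1P(\Psi(a_{n+1}))=\frac{F'(a_{n+1})}{V_{n+1}} .$$
So the sum telescopes, and
$$\Lambda(F)=\lim_{N\to\infty}\frac{F'(a_N)}{V_N}=\lim_{N\to\infty}\theta_N\,\partial_1P(\Psi(a_N))=0,$$
because $\Psi(a_N)\to(0,0)$ and $\theta_N\to0$. Thus $\Lambda$ vanishes on $\mathbb R[\Psi]$ and on its $C^{1,\alpha}$-closure. But $f'(a_n)=f'(b_n)=V_n$ for all $n$ gives $\Lambda(f)=1$. Hence $f\in\widehat A(\Psi)$ is not in the closure of $\mathbb R[\Psi]$ in $C^{1,\alpha}$ for any $\alpha\in(0,1]$. With the reduction this proves Theorem 4 for all $d\ge1$ and $r\ge2$. $\blacksquare$
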